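
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Approximative absolute retracts that are not internally AR-like}


\begin{abstract}
A compactum is an approximative absolute retract (AAR) exactly when its identity map can be approximated by maps that factor through absolute retracts. It is internally AR-like when the absolute retracts can be found inside the compactum and the second factor can be taken to be the inclusion. We construct a $2$-dimensional locally connected continuum in $\mathbb R^3$ that is an AAR but is not internally AR-like, and not even internally ANR-like. We also show that no such example exists among compacta of dimension at most one, or among compacta in the plane.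
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{compactum} is a nonempty compact metric space and a \emph{map} is a continuous function. For a map $f$ from a subset $A$ of a metric space $(X,d)$ into $X$ put
\[
\tilde d(f)=\sup_{x\in A}d(x,f(x)).
\]
AR and ANR stand for Borsuk's absolute retracts and absolute neighborhood retracts among compacta.

Let $\mathcal K$ be a class of compacta. A compactum $X$ is \emph{internally $\mathcal K$-like} if for every $\epsilon>0$ there are a subset $K\subseteq X$ with $K\in\mathcal K$ and a map $f:X\to K$ with $\tilde d(f)<\epsilon$. Taking for $\mathcal K$ the AR's, the ANR's, the finite graphs or the trees, we speak of internally AR-like, ANR-like, finite-graph-like or tree-like compacta. (Finite graphs may be disconnected and may have isolated points; a single point is a tree.)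

A compactum $X$ is an \emph{approximative absolute retract} (AAR) if, whenever $X$ is embedded in a compactum $Y$ with image $X'$, for each $\epsilon>0$ there is a map $f:Y\to X'$ with $\tilde d(f|_{X'})<\epsilon$. If $f$ is only required to be defined on some neighborhood of $X'$ in $Y$, which may depend on $\epsilon$, then $X$ is an \emph{approximative absolute neighborhood retract} (AANR). Every AAR is an AANR. By compactness, none of these properties depends on the choice of metrics, as long as $\mathcal K$ is topologically invariant.

We use the following standard facts, which can be found in \cite{Borsuk}.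
\begin{itemize}
\item[(F1)] Compact polyhedra are ANR's; a contractible ANR is an AR.
\item[(F2)] A map from a closed subset of a compactum into an AR extends to the whole compactum.
\item[(F3)] ANR's are locally contractible. In particular they are $LC^1$ in the sense recalled below.
\item[(F4)] The union of two ANR's (AR's) whose intersection is an ANR (AR) is an ANR (AR).
\end{itemize}
The union of two disjoint ANR's is also an ANR. We further use two elementary facts.
\begin{itemize}
\item[(F5)] The Hilbert cube is an AR; a retract of an AR is an AR; a nonempty open and closed subset of an ANR is an ANR.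
\item[(F6)] A map from a closed subset of a compactum into an ANR extends to a neighborhood of that subset. Two maps of a compactum into an ANR that are sufficiently close are homotopic.
\end{itemize}
For (F6), regard the ANR as a subset $P$ of the Hilbert cube $Q$, realized as a compact convex set in $\ell^2$, and let $\rho$ be a retraction of an open set $U\supseteq P$ of $Q$ onto $P$. To extend a map into $P$, extend it to a map into $Q$, restrict that to the preimage of $U$, and compose with $\rho$. For two close maps the straight-line homotopy stays in $U$, and one composes it with $\rho$. The first part of (F5) follows by extending maps coordinatewise, the second from (F2), and the third from (F6) by restricting an extension to the preimage of the open and closed subset.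

A space $K$ is \emph{$LC^1$ at $q\in K$} if every neighborhood $V$ of $q$ contains a neighborhood $U$ of $q$ such that every map of $S^0$ or $S^1$ into $U$ extends to a map of $B^1$ or $B^2$, respectively, into $V$. It is $LC^1$ if this holds at each of its points.

The approximative and the internal notions are close relatives.

\begin{lemma}\label{lem:factor}
A compactum $X$ is an AAR if and only if for every $\epsilon>0$ there are an AR $P$ and maps $\alpha:X\to P$, $\beta:P\to X$ with $\tilde d(\beta\alpha)<\epsilon$. If for every $\epsilon>0$ there are such maps with $P$ an ANR, then $X$ is an AANR.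
\end{lemma}

\begin{proof}
Let $i:X\to X'\subseteq Y$ be an embedding and $\epsilon>0$. Choose $\delta>0$ such that $d(x,x')<\delta$ implies $d(i(x),i(x'))<\epsilon$, and take $P,\alpha,\beta$ for $\delta$. By (F2) and (F6) the map $\alpha i^{-1}:X'\to P$ extends to a map $A$ into $P$, defined on $Y$ if $P$ is an AR and on a neighborhood of $X'$ if $P$ is an ANR. Then $i\beta A$ has values in $X'$ and moves points of $X'$ by less than $\epsilon$.

Conversely, if $X$ is an AAR, embed it in the Hilbert cube $Q$ and take $f:Q\to X$ with $\tilde d(f|_X)<\epsilon$. Then $P=Q$, with $\alpha$ the inclusion and $\beta=f$, is as required.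
\end{proof}

If $K\subseteq X$ is an AR and $f:X\to K$ has $\tilde d(f)<\epsilon$, then $P=K$, $\alpha=f$, $\beta=$ inclusion satisfy the condition of the lemma. Hence internally AR-like compacta are AAR's, and in the same way internally ANR-like compacta are AANR's. Question 1 of \cite{Marsh} asks for the converses:

\begin{quote}
Is every AAR internally AR-like? Is every AANR internally ANR-like?
\end{quote}

In other words: if the identity of $X$ nearly factors through AR's, can the AR's be found inside $X$? The answer to both questions is negative, and one compactum settles both.

\begin{theorem}\label{thm:main}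
There is a $2$-dimensional locally connected continuum $X\subset\mathbb R^3$ such that
\begin{enumerate}
\item $X$ is an AAR, hence also an AANR;
\item if $K\subseteq X$ is compact and there is a map $f:X\to K$ with $\tilde d(f)<\frac14$, then $K$ is not $LC^1$; in particular $K$ is not an ANR.
\end{enumerate}
Hence $X$ is neither internally AR-like nor internally ANR-like. For every $n$ with $2\le n\le\infty$ there is an $n$-dimensional AAR that is not internally ANR-like.
\end{theorem}

One might have hoped for a positive answer. An AAR contains the images $f(Q)$ of the Hilbert cube under maps that nearly fix $X$; these are locally connected continua, and one could try to trim or fill $f(Q)$ within $X$ until it becomes an AR. In low dimensions an argument of this kind works.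

\begin{theorem}\label{thm:positive}
Let $X$ be a compactum with $\dim X\le1$, or a compactum embeddable in $\mathbb R^2$. If $X$ is an AANR, then it is internally ANR-like (internally finite-graph-like if $\dim X\le1$). If $X$ is an AAR, then it is internally AR-like (internally tree-like if $\dim X\le1$).
\end{theorem}

Consequently both the dimension $2$ and the ambient space $\mathbb R^3$ in Theorem~\ref{thm:main} are the smallest possible.

\subsection{The idea}

What can force a set $K\subseteq X$, into which $X$ is pushed by a small move, to be bad? Two observations combine.

\emph{Forcing.} A map of a disk to itself that moves boundary points little must cover the middle of the disk. This persists if two interior points of the disk are identified; we call this a \emph{pinch}. But a pinch creates a loop $c$, the image of a segment joining the two points, and the forcing puts this loop into $K$. With infinitely many pinches, whose sizes tend to $0$ and which converge to a point, $K$ is forced to contain a sequence of essential loops shrinking to a point, and $K$ is not $LC^1$. Yet undoing the tiny pinches moves points very little, so that the identity nearly factors through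 disks with finitely many pinches, which are polyhedra. This already produces an AANR that is not internally ANR-like. It is carried out in Section~\ref{sec:pinch}.

\emph{Thin but long fillings.} To obtain an AAR the loops must be made contractible. Filling them by small disks would destroy the obstruction. We fill each loop by a disk that is very thin, so that it can be flattened by a small move, but has length $\frac12$, so that a filling of the loop cannot stay near the limit point. This ``tent'' is added in Section~\ref{sec:tents}; Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof} and Theorem~\ref{thm:positive} in Section~\ref{sec:positive}.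

All homology groups below have coefficients in $\mathbb Z/2$, so that a simplicial chain is a finite set of simplices of one dimension.

\section{A disk with infinitely many pinches}\label{sec:pinch}

\subsection{One pinch}

Let $D=[-1,1]^2\times\{0\}\subset\mathbb R^3$, with boundary square $\partial D$. For $j\ge1$ put
\[
x_j=2^{-j},\qquad \lambda_j=2^{-j-3},\qquad J_j=[x_j-2\lambda_j,\;x_j+2\lambda_j].
\]
The intervals $J_j$ are disjoint, because $x_{j+1}+2\lambda_{j+1}=5\lambda_j<6\lambda_j=x_j-2\lambda_j$, and they lie in $(0,\frac58]$. We say that a set lies \emph{over} $J_j$ if $x\in J_j$ at all its points. The following objects are shown in Figure~\ref{fig:pinch}: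
\begin{itemize}
\item $m_j^\pm=(x_j\pm\lambda_j,0,0)$, and $B_j^\pm\subset D$ is the closed square with center $m_j^\pm$, side $\lambda_j$ and sides parallel to the axes;
\item $u_j^\pm=(x_j\pm\frac12\lambda_j,0,0)\in\partial B_j^\pm$ and $t_j=(x_j,0,\lambda_j)$;
\item $C_j^\pm$ is the cone over $\partial B_j^\pm$ with apex $t_j$, the union of the segments $[t_j,b]$ with $b\in\partial B_j^\pm$;
\item $c_j=[t_j,u_j^+]\cup[u_j^+,u_j^-]\cup[u_j^-,t_j]$, the boundary of the triangle $F_j=\mathrm{conv}\{t_j,u_j^+,u_j^-\}$.
\end{itemize}
Each cone consists of four triangles, one for each side of its base square. The idea is to replace the two flat squares $B_j^\pm$ by the two cones $C_j^\pm$, which share their apex. For $M\subseteq\mathbb N=\{1,2,\dots\}$ let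
\[
S_M=\Bigl(D\setminus\bigcup_{j\in M}(\operatorname{int}B_j^+\cup\operatorname{int}B_j^-)\Bigr)\cup\bigcup_{j\in M}(C_j^+\cup C_j^-),\qquad S=S_{\mathbb N},
\]
where $\operatorname{int}$ is the interior in the plane $z=0$. Since $|x-x_j|\le\lambda_j/2$ on $[u_j^-,u_j^+]$, this segment misses the open squares, and $c_j\subset S_M$ for $j\in M$. The set $S_M$ is compact, because the cones accumulate only at the origin.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\begin{scope}
\fill[gray!25] (-1.5,-.5) rectangle (-.5,.5);
\fill[gray!25] (.5,-.5) rectangle (1.5,.5);
\draw (-1.5,-.5) rectangle (-.5,.5);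
\draw (.5,-.5) rectangle (1.5,.5);
\draw[thick] (-.5,0)--(.5,0)--(0,2.2)--cycle;
\fill (-1,0) circle (1.3pt) node[below] {\small $m_j^-$};
\fill (1,0) circle (1.3pt) node[below] {\small $m_j^+$};
\fill (-.5,0) circle (1.3pt);
\fill (.5,0) circle (1.3pt);
\node at (-.23,-.25) {\footnotesize $u_j^-$};
\node at (.26,-.25) {\footnotesize $u_j^+$};
\fill (0,2.2) circle (1.3pt) node[right] {\small $e_j$};
\node at (0,.75) {\small $\Theta_j$};
\node at (-1,.75) {\small $B_j^-$};
\node at (1,.75) {\small $B_j^+$};
\node at (0,-1.2) {\small in the plane $z=0$};
\end{scope}
\begin{scope}[xshift=6cm]
\draw (-2.4,0)--(-1.5,0)--(0,1);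
\draw (2.4,0)--(1.5,0)--(0,1);
\draw[very thick] (-.5,0)--(.5,0)--(0,1)--cycle;
\fill (0,1) circle (1.3pt) node[above] {\small $t_j$};
\fill (-.5,0) circle (1.3pt) node[below] {\small $u_j^-$};
\fill (.5,0) circle (1.3pt) node[below] {\small $u_j^+$};
\node at (-1.25,.75) {\small $C_j^-$};
\node at (1.25,.75) {\small $C_j^+$};
\node at (0,-1.2) {\small in the plane $y=0$};
\end{scope}
\end{tikzpicture}
\caption{One pinch. Left: the part of the disk near $x=x_j$, seen from above, not to scale. The squares $B_j^\pm$ are replaced by cones $C_j^\pm$ with the common apex $t_j$ above the midpoint of $[u_j^-,u_j^+]$. The long triangle $\Theta_j$ with vertex $e_j$ at $y=\frac12$ belongs to the disk and is used in Section~\ref{sec:tents}. Right: the section $y=0$ of the pinched disk; the loop $c_j$ is drawn heavily.}\label{fig:pinch}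
\end{figure}

A point of $C_j^\pm$ at height $z=s\lambda_j$ is $st_j+(1-s)b$ with $b\in\partial B_j^\pm$, so
\begin{equation}\label{eq:cone}
\pm(x-x_j)\;\ge\;\tfrac12(1-s)\lambda_j\qquad\text{on } C_j^\pm\cap\{z=s\lambda_j\}.
\end{equation}
On $C_j^+\cap C_j^-$ this gives $s=1$. Hence
\begin{equation}\label{eq:cones}
C_j^+\cap C_j^-=\{t_j\},\qquad C_j^\pm\cap D=\partial B_j^\pm .
\end{equation}

Let $g_M:D\to S_M$ be the identity outside the squares $B_j^\pm$, $j\in M$, and send each segment $[m_j^\pm,b]$ with $b\in\partial B_j^\pm$ affinely onto $[t_j,b]$. It moves $m_j^\pm+s(b-m_j^\pm)$ by $(1-s)|t_j-m_j^\pm|\le\sqrt2\,\lambda_j$, so it is continuous also when $M$ is infinite, the squares accumulating only at the origin. Write $g=g_{\mathbb N}:D\to S$. By \eqref{eq:cones}, $g_M$ is onto, and its only identifications are $m_j^+\sim m_j^-$ for $j\in M$. So $S_M$ is the disk $D$ with the points $m_j^+$ and $m_j^-$ pinched together for each $j\in M$.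

We now examine a single pinch. Let $P\supseteq S_{\{j\}}$ be a finite union of convex polygons. A triangulation of $P$ is called \emph{adapted} if the following sets are subcomplexes: $D\setminus(\operatorname{int}B_j^+\cup\operatorname{int}B_j^-)$, $\partial D$, $c_j$, and each of the eight triangles that make up $C_j^+\cup C_j^-$. Then $S_{\{j\}}$ is a subcomplex, and $t_j$ is a vertex because $\{t_j\}=C_j^+\cap C_j^-$. Adapted triangulations exist, because finitely many convex polygons and segments can be triangulated simultaneously, and one may require further polygons to be subcomplexes.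

\begin{lemma}\label{lem:onepinch}
In an adapted triangulation of $S_{\{j\}}$:
\begin{enumerate}
\item there is no nonzero $2$-cycle, so $H_2(S_{\{j\}})=0$;
\item the sum of all $2$-simplices has boundary $\partial D$;
\item $c_j$ is not null-homologous in $S_{\{j\}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $g_{\{j\}}$ is the identity off the open squares and maps each of the eight triangles $\mathrm{conv}(m_j^\pm,\text{side of }B_j^\pm)$ affinely onto the triangle $\mathrm{conv}(t_j,\text{the same side})$. So an adapted triangulation pulls back to a triangulation of $D$ for which $g_{\{j\}}$ is simplicial. Every $1$- or $2$-simplex of $S_{\{j\}}$ is the image of exactly one simplex of $D$; only the vertex $t_j$ has two preimages. Hence $(g_{\{j\}})_\#$ is bijective on $1$-chains and on $2$-chains.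

(1) A $2$-cycle of $S_{\{j\}}$ is the image of a $2$-chain of $D$ whose boundary has image $0$ and so is $0$. As the disk $D$ has no nonzero $2$-cycle, the chain is $0$.
(2) The sum of all $2$-simplices of $D$ has boundary $\partial D$, where $g_{\{j\}}$ is the identity.
(3) If $c_j=\partial w$, then $w=(g_{\{j\}})_\#\tilde w$, and $\partial\tilde w$ is the unique $1$-chain of $D$ with image $c_j$. This is the segment $[m_j^-,m_j^+]$, composed of $[m_j^-,u_j^-]$, $[u_j^-,u_j^+]$ and $[u_j^+,m_j^+]$. It is not a cycle, while $\partial\tilde w$ is one, a contradiction.
\end{proof}

Statements (1) and (2) say that the chain of all $2$-simplices is the \emph{only} chain with boundary $\partial D$. The next lemma turns such uniqueness into the statement that the filling cannot avoid any point. We formulate it for later use with a larger polyhedron.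

\begin{lemma}\label{lem:filling}
Let $P$ be a triangulated compact polyhedron with $\dim P\le2$ and $H_2(P)=0$. Let $w$ be a simplicial $2$-chain and $p$ an interior point of a $2$-simplex $\sigma$ of $w$. Then $\partial w$ is not null-homologous in $P\setminus\{p\}$.
\end{lemma}

\begin{proof}
Since $\dim P\le 2$, the set $P\setminus\operatorname{int}\sigma$ is a subcomplex. Pushing radially from $p$ shows that $P\setminus\{p\}$ deformation retracts onto it with the $1$-skeleton fixed. If $\partial w$ were null-homologous in $P\setminus\{p\}$, there would be a simplicial $2$-chain $w'$ of $P\setminus\operatorname{int}\sigma$ with $\partial w'=\partial w$. Then $w+w'$ contains $\sigma$, so it is a nonzero $2$-cycle. As $P$ has no $3$-simplices, $H_2(P)\ne0$, a contradiction.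
\end{proof}

\subsection{Undoing small pinches}

On $S$ we have $0\le z\le\lambda_j$ over $J_j$ and $z=0$ elsewhere. Moreover $z=0$ also when $\frac32\lambda_j<|x-x_j|\le2\lambda_j$. As $\lambda_j\le x/6$ for $x\in J_j$,
\begin{equation}\label{eq:height}
0\le z\le|x|/6 .
\end{equation}

\begin{lemma}\label{lem:maps}
For finite $M\subset\mathbb N$ the following formulas define maps $\alpha_M:S\to S_M$ and $\beta_M:S_M\to S$:
\begin{itemize}
\item $\alpha_M(x,y,z)=(x,y,0)$ if $x\in J_j$ for some $j\notin M$, and $\alpha_M(x,y,z)=(x,y,z)$ otherwise;
\item $\beta_M$ is the identity outside the squares $B_j^\pm$, $j\notin M$, and agrees with $g$ on these squares.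
\end{itemize}
Let $\lambda=\max_{j\notin M}\lambda_j$. Then
\begin{enumerate}
\item[(a)] $|\alpha_M(q)-q|\le\lambda$ for all $q\in S$ and $|\beta_M(q)-q|\le\sqrt2\,\lambda$ for all $q\in S_M$, and $\alpha_M$ fixes all points with $z=0$;
\item[(b)] if $j\in M$, then over $J_j$ the sets $S$ and $S_M$ coincide and $\alpha_M$ is the identity, and $\alpha_M^{-1}(p)=\{p\}$ for each $p\in S_M$ over $J_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $x\in J_j$ with $j\notin M$, then $(x,y,0)\in D$ lies in no $B_k^\pm$ with $k\in M$, so it belongs to $S_M$. Over all other $x$ the sets $S$ and $S_M$ coincide. So $\alpha_M$ has values in $S_M$. Near a point with $x\ne0$ at most one interval $J_j$ matters, and $\alpha_M$ is continuous there because $z=0$ on $S$ near the ends of $J_j$. At a point with $x=0$ it is continuous because it fixes this point and, by \eqref{eq:height}, moves each point by at most $z\le|x|/6$. The map $\beta_M$ has values in $S$, and it is continuous for the same reason as $g_M$. The bounds in (a) are those of the heights and of the displacement of $g$. Finally, $\alpha_M$ preserves $x$, so only points over $J_j$ can have images over $J_j$, and over $J_j$ with $j\in M$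 it is the identity.
\end{proof}

Note that $\beta_\emptyset=g:D\to S$.

\subsection{Small moves cover the loops}

The following lemma applies to $S$ now and to the final example later. The idea is to compare a small move of the infinitely pinched space with what one sees of it in a polyhedron $P$ that keeps only the $j$th pinch; there the boundary $\partial D$ can be filled only by covering every point of $S_{\{j\}}$.

\begin{lemma}[Forcing]\label{lem:forcing}
Let $j\ge1$. Let $Z\subset\mathbb R^3$ be compact with $S\subseteq Z$. Let $P\supseteq S_{\{j\}}$ be a finite union of convex polygons with $\dim P\le2$ and $H_2(P)=0$. Let $\alpha:Z\to P$ be a map such that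
\begin{enumerate}
\item[(i)] every $q\in Z$ with $\max\{|x(q)|,|y(q)|\}>\frac34$ lies in $D$ and satisfies $\alpha(q)=q$;
\item[(ii)] $\alpha^{-1}(p)=\{p\}$ for every $p\in S_{\{j\}}$ over $J_j$.
\end{enumerate}
If $f:Z\to Z$ is a map with $\tilde d(f)<\frac14$, then $c_j\subset f(Z)$.
\end{lemma}

\begin{proof}
Fix an adapted triangulation of $P$. The set
\[
O=\{q\in S_{\{j\}}:x(q)\in\operatorname{int}J_j,\ |y(q)|<\tfrac12\}
\]
is open in $S_{\{j\}}$ and contains $c_j$. Since $S_{\{j\}}=g_{\{j\}}(D)$, every simplex of $S_{\{j\}}$ lies in a $2$-simplex of $S_{\{j\}}$, so the interior points of these $2$-simplices are dense in $S_{\{j\}}$. As $f(Z)$ is closed, it suffices to show that each such interior point $p\in O$ lies in $f(Z)$.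

Suppose $p\notin f(Z)$. By (ii), $h=\alpha fg$ is a map $D\to P\setminus\{p\}$. Let $b\in\partial D$. Then $g(b)=b$ and $|f(b)-b|<\frac14$. The function $\max\{|x|,|y|\}$ is $1$-Lipschitz and equals $1$ at $b$, so it exceeds $\frac34$ at $f(b)$. By (i), $f(b)\in D$ and $h(b)=f(b)$. The whole segment from $b$ to $f(b)$ lies in the collar $\{q\in D:\max\{|x(q)|,|y(q)|\}>\frac34\}$. The collar lies in $S_{\{j\}}$ and does not contain $p$, since $|x|\le\frac58$ and $|y|\le\frac12$ on $B_j^\pm$ and on $O$. So in $P\setminus\{p\}$ the loop $\partial D$ is homotopic to $h|_{\partial D}$, which extends over the disk $D$. Thus $\partial D$ is null-homologous in $P\setminus\{p\}$. But by Lemma~\ref{lem:onepinch}(2) $\partial D$ is the boundary of the sum of all $2$-simplices of $S_{\{j\}}$, one of which contains $p$ in its interior. This contradicts Lemma~\ref{lem:filling}.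
\end{proof}

\begin{proposition}\label{prop:S}
$S$ is an AANR. If $K\subseteq S$ is compact and there is a map $f:S\to K$ with $\tilde d(f)<\frac14$, then $K$ is not $LC^1$. In particular $S$ is not internally ANR-like.
\end{proposition}

\begin{proof}
For $M=\{1,\dots,n\}$ the polyhedron $S_M$ is an ANR by (F1), and $\tilde d(\beta_M\alpha_M)\le(1+\sqrt2)\lambda_{n+1}$ by Lemma~\ref{lem:maps}. So $S$ is an AANR by Lemma~\ref{lem:factor}.

Given $f$, apply Lemma~\ref{lem:forcing} with $Z=S$, $P=S_{\{j\}}$, $\alpha=\alpha_{\{j\}}$. Its hypotheses hold by Lemmas~\ref{lem:onepinch}(1) and \ref{lem:maps}. For (i) note that the cones lie in $\{|x|\le\frac58,\ |y|\le\frac12\}$. Hence $c_j\subset K$ for all $j$, and $0\in K$ because the $c_j$ converge to $0=(0,0,0)$. If $c_j$ were null-homotopic in $K$, then its image $c_j$ under $\alpha_{\{j\}}$ would be null-homotopic in $S_{\{j\}}$, contrary to Lemma~\ref{lem:onepinch}(3). So every neighborhood of $0$ in $K$ contains loops that are essential in $K$, and $K$ is not $LC^1$ at $0$. By (F3), $K$ is not an ANR.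
\end{proof}

\section{Adding tents}\label{sec:tents}

The compactum $S$ is not an AAR. Otherwise embed $S$ in the Hilbert cube $Q$ and let $f:Q\to S$ be a map that moves points of $S$ very little. On $c_1$, the map $\alpha_{\{1\}}f$ is close to $\alpha_{\{1\}}$, that is, to the inclusion into the ANR $S_{\{1\}}$, hence homotopic to it by (F6). Since $\alpha_{\{1\}}f$ is defined on all of $Q$, the loop $c_1$ would be null-homotopic in $S_{\{1\}}$, contrary to Lemma~\ref{lem:onepinch}(3).

So the loops $c_j$ must be filled. The obvious filling of $c_j$ is the triangle $F_j$, but it has the same small size as $c_j$ and would make $c_j$ contractible near the origin. Instead we regard $F_j$ as one face of a long thin tetrahedron and fill $c_j$ by the other three faces, one of which is already in the disk. Let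
\begin{itemize}
\item $e_j=(x_j,\frac12,0)$ and $\tau_j=\mathrm{conv}\{t_j,u_j^+,u_j^-,e_j\}$;
\item $\Theta_j=\mathrm{conv}\{u_j^+,u_j^-,e_j\}\subset D$ and $\Delta_j^\pm=\mathrm{conv}\{t_j,u_j^\pm,e_j\}$;
\item $T_j=\Delta_j^+\cup\Delta_j^-$, the \emph{tent}.
\end{itemize}
The faces of $\tau_j$ are $F_j,\Theta_j,\Delta_j^+,\Delta_j^-$. The tetrahedron has width and height $\lambda_j$ but length $\frac12$. For $M\subseteq\mathbb N$ put
\[
X_M=S_M\cup\bigcup_{j\in M}T_j,\qquad X=X_{\mathbb N}.
\]
All sets with index $j$ lie in $\{|x-x_j|\le\frac32\lambda_j,\ |y|\le\frac12,\ 0\le z\le\lambda_j\}$. So \eqref{eq:height} and the description of heights before it hold on $X$ as well. The tents accumulate only at points $(0,y,0)\in D$ with $0\le y\le\frac12$, so each $X_M$ is compact.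

\begin{lemma}\label{lem:tau}
$\tau_j\cap C_j^\pm=[t_j,u_j^\pm]$, $\ \tau_j\cap D=\Theta_j$, and $\Theta_j\cap\operatorname{int}B_j^+=\Theta_j\cap\operatorname{int}B_j^-=\emptyset$. Hence, for $j\in M$,
\[
\tau_j\cap S_M=\Theta_j\cup[t_j,u_j^+]\cup[t_j,u_j^-],\qquad \tau_j\cap X_M=T_j\cup\Theta_j ,
\]
and the latter set is $\partial\tau_j$ without the relative interior of the face $F_j$.
\end{lemma}

\begin{proof}
Let $q=at_j+b^+u_j^++b^-u_j^-+ce_j$ be a point of $\tau_j$ in barycentric coordinates. Its height is $s\lambda_j$ with $s=a$, so $1-s=b^++b^-+c$, and $x(q)-x_j=\frac12(b^+-b^-)\lambda_j$. If $q\in C_j^+$, then \eqref{eq:cone} gives $b^+-b^-\ge b^++b^-+c$, so $b^-=c=0$ and $q\in[t_j,u_j^+]$. If $q\in C_j^-$, then it gives $b^--b^+\ge b^++b^-+c$, so $b^+=c=0$ and $q\in[t_j,u_j^-]$. The reverse inclusions are obvious. The points of $\tau_j$ with $z=0$ form $\Theta_j$, where $|x-x_j|\le\frac12\lambda_j$, while $|x-x_j|>\frac12\lambda_j$ on $\operatorname{int}B_j^\pm$. The rest follows, since the pieces with index $k\ne j$ lie over $J_k$ and $\tau_j$ lies over $J_j$.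
\end{proof}

\begin{lemma}\label{lem:contractible}
For finite $M$, $X_M$ is a contractible compact polyhedron of dimension $2$, hence an AR.
\end{lemma}

\begin{proof}
It is a finite union of convex polygons. Let $Y_M=X_M\cup\bigcup_{j\in M}\tau_j=S_M\cup\bigcup_{j\in M}\tau_j$. A tetrahedron deformation retracts onto the union of three of its faces. By Lemma~\ref{lem:tau} the disjoint tetrahedra $\tau_j$ can be pushed in from their free faces $F_j$, so $Y_M$ deformation retracts onto $X_M$.

To see that $Y_M$ is contractible, shrink each $\tau_j$, $j\in M$, to its own point. Since the $\tau_j$ are disjoint contractible subpolyhedra, the quotient $Y_M/\{\tau_j\}$ is homotopy equivalent to $Y_M$. It is also the quotient of $S_M$ in which each set $S_M\cap\tau_j$ is shrunk to a point. Now $g_M:D\to S_M$ is a quotient map, and by Lemma~\ref{lem:tau} the preimage of $S_M\cap\tau_j$ is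
\[
\Theta_j'=\Theta_j\cup[u_j^+,m_j^+]\cup[u_j^-,m_j^-].
\]
This set contains both points $m_j^+$ and $m_j^-$, and these are the only points identified by $g_M$ for the index $j$. Hence $Y_M/\{\tau_j\}\cong D/\{\Theta_j'\}$. The $\Theta_j'$ are disjoint contractible subpolyhedra of $D$, so $D/\{\Theta'_j\}\simeq D$ is contractible. Now (F1) applies to $X_M$.
\end{proof}

\begin{lemma}\label{lem:mapsX}
For finite $M$ the formulas of Lemma~\ref{lem:maps} define maps $\alpha_M:X\to X_M$ and $\beta_M:X_M\to X$, and (a) and (b) hold with $X$, $X_M$ in place of $S$, $S_M$.
\end{lemma}

\begin{proof}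
The proof that $\alpha_M$ is well defined and continuous used only that the set and its $M$-version coincide except over the $J_j$ with $j\notin M$, that flattened points over these $J_j$ lie in $D$ and in none of the squares removed from it, that $z=0$ near the ends of $J_j$, and \eqref{eq:height}. All this holds for $X$. The map $\beta_M$ is the identity on the tents $T_k$, $k\in M$, which miss the squares $B_j^\pm$ with $j\notin M$. So it is continuous on each of the two closed sets $S_M$ and $\bigcup_{k\in M}T_k$. The proofs of (a) and (b) apply without change.
\end{proof}

\begin{proposition}\label{prop:AAR}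
$X$ is an AAR.
\end{proposition}

\begin{proof}
For $M=\{1,\dots,n\}$ the set $X_M$ is an AR by Lemma~\ref{lem:contractible}, and $\tilde d(\beta_M\alpha_M)\le(1+\sqrt2)\lambda_{n+1}$ by Lemma~\ref{lem:mapsX}. Apply Lemma~\ref{lem:factor}.
\end{proof}

The thinness of the tents is what was used here. Their length enters through the next lemma: a contraction of $c_j$ must sweep over the whole tent.

\begin{lemma}\label{lem:sweep}
Fix a triangulation of $X_{\{j\}}$ in which $c_j$, $\Theta_j$ and $\Delta_j^\pm$ are subcomplexes, and let $p$ be an interior point of a $2$-simplex of $\Delta_j^+$. Then $c_j$ is not null-homotopic in $X_{\{j\}}\setminus\{p\}$.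
\end{lemma}

\begin{proof}
Let $w$ be the sum of all $2$-simplices of $T_j\cup\Theta_j$. As $T_j\cup\Theta_j$ consists of three faces of a tetrahedron and the fourth face is $F_j$, $\partial w=\partial F_j=c_j$. Since $X_{\{j\}}$ is contractible, $H_2(X_{\{j\}})=0$. By Lemma~\ref{lem:filling}, $c_j$ is not even null-homologous in $X_{\{j\}}\setminus\{p\}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{No small move onto an ANR}

\begin{lemma}\label{lem:covers}
If $f:X\to X$ is a map with $\tilde d(f)<\frac14$, then $c_j\subset f(X)$ for all $j$.
\end{lemma}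

\begin{proof}
Apply Lemma~\ref{lem:forcing} with $Z=X$, $P=X_{\{j\}}$, $\alpha=\alpha_{\{j\}}$. Here $H_2(P)=0$ by Lemma~\ref{lem:contractible}. Hypothesis (i) holds because cones and tents lie in $\{|x|\le\frac58,\ |y|\le\frac12\}$ and $\alpha_{\{j\}}$ fixes points with $z=0$. Hypothesis (ii) is (b) of Lemma~\ref{lem:mapsX}.
\end{proof}

\begin{lemma}\label{lem:notLC}
A compact set $K\subseteq X$ that contains every $c_j$ is not $LC^1$ at $0=(0,0,0)$.
\end{lemma}

\begin{proof}
Since the $c_j$ converge to $0$, we have $0\in K$. Suppose that $K$ is $LC^1$ at $0$. The set $V=\{q\in K:y(q)<\frac14\}$ is a neighborhood of $0$ in $K$. So there is a neighborhood $U$ of $0$ in $K$ such that every loop in $U$ is null-homotopic in $V$. For large $j$ we have $c_j\subset U$; fix such a $j$. In a triangulation as in Lemma~\ref{lem:sweep} choose an interior point $p$ of a $2$-simplex of $\Delta_j^+$ with $y(p)>\frac14$; such points exist near $e_j$. Then $V\subseteq X\setminus\{p\}$. By (b) of Lemma~\ref{lem:mapsX}, $\alpha_{\{j\}}$ maps $X\setminus\{p\}$ into $X_{\{j\}}\setminus\{p\}$ and is the identity on $c_j$. So $c_j$ is null-homotopic in $X_{\{j\}}\setminus\{p\}$, which contradicts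 Lemma~\ref{lem:sweep}.
\end{proof}

Part (1) of Theorem~\ref{thm:main} is Proposition~\ref{prop:AAR}. For part (2), let $K\subseteq X$ be compact and let $f:X\to K$ satisfy $\tilde d(f)<\frac14$. By Lemma~\ref{lem:covers}, $K\supseteq f(X)$ contains every $c_j$, so $K$ is not $LC^1$ by Lemma~\ref{lem:notLC} and not an ANR by (F3).

\subsection{Dimension and local connectedness of the example}

The set $X$ is the union of $D\setminus\bigcup_j(\operatorname{int}B_j^+\cup\operatorname{int}B_j^-)$, the cones and the tents. These are countably many closed sets of dimension at most $2$, so $\dim X\le2$; equality holds because $X$ contains a triangle. It is connected, since $S=g(D)$ is connected and each tent is connected and meets $S$.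

It remains to show local connectedness at $q\in X$. If $x(q)\ne0$, then a small open interval around $x(q)$ meets only finitely many $J_k$. Letting $M$ be the set of these $k$, we see that $X$ coincides near $q$ with the polyhedron $X_M$. If $x(q)=0$, then $q=(0,y_0,0)$. Let $0<\eta<1$ be a number that lies in no $J_j$; there are arbitrarily small ones. Put
\[
N_\eta=\{q'\in X:|x(q')|<\eta,\ |y(q')-y_0|<\eta\}.
\]
By \eqref{eq:height} these open neighborhoods of $q$ are arbitrarily small, and we claim that they are connected. The map $g$ preserves the coordinate $y$, since $m_j^\pm$ and $t_j$ both have $y=0$. It maps points over $J_j$ to points over $J_j$ and fixes all points of $D$ over other values of $x$. As each $J_j$ lies either in $(0,\eta)$ or in $(\eta,1)$,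
\[
S\cap N_\eta=g\bigl(\{(x,y,0)\in D:|x|<\eta,\ |y-y_0|<\eta\}\bigr)
\]
is connected. Every other point of $N_\eta$ lies in a tent $T_j$ with $J_j\subset(0,\eta)$. The slice of $T_j$ through this point on which $y$ is constant lies in $N_\eta$. It is the union of two segments that start at a common point of the ridge $[t_j,e_j]$ and end on $[u_j^+,e_j]$ and $[u_j^-,e_j]$ (all degenerate at $e_j$). So the slice is connected and meets $\Theta_j\subset S$. Hence $N_\eta$ is connected.

\subsection{Higher dimensions}

For $n=2$ the example is $X$. Let $3\le n\le\infty$, and let $I^n$ be the $n$-cube, or the Hilbert cube if $n=\infty$. Let $W=X\vee I^n$ with the point $v=(-1,-1,0)\in X$ glued to a point of $I^n$, and with the metric in which distances between the two parts are measured through $v$. Then $\dim W=n$.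

For $M=\{1,\dots,k\}$ the maps $\alpha_M$ and $\beta_M$ fix $v$. So $\alpha_M\vee\mathrm{id}$ and $\beta_M\vee\mathrm{id}$ are defined. They factor a map of $W$ that moves points by at most $(1+\sqrt2)\lambda_{k+1}$ through $X_M\vee I^n$, which is an AR by (F4). By Lemma~\ref{lem:factor}, $W$ is an AAR.

Let $r:W\to X$ be the retraction that sends $I^n$ to $v$. It is $1$-Lipschitz, and $r^{-1}(q)=\{q\}$ for $q\in X\setminus\{v\}$. Let $f:W\to K\subseteq W$ be a map with $\tilde d(f)<\frac14$ and $K$ compact. For $q\in X$ we have $d(rf(q),q)=d(rf(q),r(q))\le d(f(q),q)\le\tilde d(f)<\frac14$, so $c_j\subset rf(X)$ by Lemma~\ref{lem:covers}. As $v\notin c_j$, it follows that $c_j\subset f(X)\subseteq K$ for all $j$. By Lemma~\ref{lem:notLC}, $K\cap X$ is not $LC^1$ at $0$. Since $X\setminus\{v\}$ is open in $W$, the sets $K$ and $K\cap X$ coincide near $0$. So $K$ is not $LC^1$ and not an ANR, and $W$ is not internally ANR-like. This completes the proof of Theorem~\ref{thm:main}. \qed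

\section{Dimension one and the plane}\label{sec:positive}

In both cases of Theorem~\ref{thm:positive} one approximates $X$ from outside, by a graph or a plane polyhedron, and maps this approximation back into $X$. The difficulty is that the image of a graph under a map need not be an ANR. But every path with distinct endpoints contains an arc with the same endpoints, and the following lemma uses this to replace the map by a nearby one with a good image.

\begin{lemma}\label{lem:arcs}
Let $L$ be a compactum and $R\subseteq L$ a (possibly empty) locally connected compact subset. Let $N$ be a finite graph, $N_0\subseteq N$ a (possibly empty) subgraph, $h:N\to L$ a map with $h(N_0)\subseteq R$, and $\eta>0$. Then there are a compact set $K$ with $R\subseteq K\subseteq L$ and a map $h':N\to K$ with $h'=h$ on $N_0$ and $d(h(q),h'(q))<\eta$ for all $q\in N$, such that $K$ is obtained from $R$ by adding finitely many points and then, successively, finitely many arcs, each meeting the previously constructed set at most in its endpoints. If $R$ is empty, $K$ is a finite graph. If $R$ is empty or an ANR, $K$ is an ANR.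
\end{lemma}

\begin{proof}
Subdivide $N$ so that $\operatorname{diam}h(e)<\eta/4$ for every edge $e$. Let $R_0$ be the union of $R$ and the finite set of all $h(v)$, $v$ a vertex, and let $h'=h$ on the vertices and on $N_0$. Treat the remaining edges one by one. Let $R_{i-1}$ be the locally connected compact set constructed so far, and let $e$ be the next edge, with endpoints $v,v'$.

If $h(v)=h(v')$, let $h'$ be constant on $e$ and $R_i=R_{i-1}$. Otherwise the Peano continuum $h(e)$ contains an arc $A$ from $h(v)$ to $h(v')$. By compactness and local connectedness there is $\delta_i>0$ such that any two points of $R_{i-1}$ at distance less than $\delta_i$ are joined by a path in $R_{i-1}$ of diameter less than $\eta/4$. Divide $A$ into finitely many subarcs of diameter less than $\delta_i$. In each subarc $B$ that meets $R_{i-1}$, let $b_1$ and $b_2$ be the first and the last point of $B\cap R_{i-1}$, and replace the part of $B$ from $b_1$ to $b_2$ by a path in $R_{i-1}$ of diameter less than $\eta/4$. The result is a path from $h(v)$ to $h(v')$; let $h'|_e$ run along it. The parts of $A$ that are kept form finitely many arcs, which meet $R_{i-1}$ and each other at most in endpoints.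 Let $R_i$ be the union of $R_{i-1}$ and these arcs. It is compact and, being a finite union of locally connected compacta, locally connected. Every point of the new path is within $\eta/4$ of a point of $A\subseteq h(e)$, so $d(h,h')<\eta/2$ on $e$.

Let $K$ be the last $R_i$. If $R=\emptyset$, then $K$ is a finite graph by construction. The ANR statement follows from (F4), since points and arcs are attached along finite or empty sets.
\end{proof}

We shall also use that \emph{every AAR $X$ is connected}. Indeed, let $X\subset Q$, the Hilbert cube, and suppose that $X=A\sqcup A'$ with $A,A'$ closed and nonempty. If $f:Q\to X$ moves points of $X$ by less than $d(A,A')$, then $f(A)\subseteq A$ and $f(A')\subseteq A'$, so the connected set $f(Q)\subseteq X$ meets both $A$ and $A'$, which is impossible.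

\subsection{Compacta of dimension at most one}

Let $\dim X\le1$ and embed $X$ in the Hilbert cube $Q$, realized as a compact convex subset of $\ell^2$.

\medskip
\noindent\emph{$X$ an AANR.} Let $\epsilon>0$. There are a neighborhood $U$ of $X$ in $Q$ and a map $f:U\to X$ with $|f(x)-x|<\epsilon$ on $X$. By continuity we may shrink $U$ so that this inequality holds on $U$. Choose $0<\delta<\epsilon$ such that the $\delta$-neighborhood of $X$ in $Q$ lies in $U$.

Since $\dim X\le1$, there is a finite cover of $X$ by nonempty open sets of diameter less than $\delta$ such that no point lies in three of them. Its nerve $N$ is a finite graph. Let $\varphi:X\to N$ be the map given by a subordinate partition of unity. Let $\psi:N\to Q$ be affine on each simplex and send each vertex to a point of the corresponding cover element. For $x\in X$ the point $\psi\varphi(x)$ is a convex combination of points of cover elements that contain $x$, so $|\psi\varphi(x)-x|<\delta$. Likewise, the $\psi$-image of an edge lies within $\delta$ of any common point of the two corresponding cover elements. So $\psi(N)$ lies in the $\delta$-neighborhood of $X$. The map $h=f\psi:N\to X$ therefore satisfies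 $|h\varphi(x)-x|<\epsilon+\delta<2\epsilon$ on $X$. Lemma~\ref{lem:arcs} with $L=X$, $R=N_0=\emptyset$ and $\eta=\epsilon$ gives a finite graph $K\subseteq X$ and $h':N\to K$ with $\tilde d(h'\varphi)<3\epsilon$. So $X$ is internally finite-graph-like, hence internally ANR-like.

\medskip
\noindent\emph{$X$ an AAR.} Then $X$ contains no simple closed curve. Suppose $\Sigma\subseteq X$ is one. Since $\dim X\le1$, $\mathrm{id}_\Sigma$ extends to a map $r:X\to\Sigma$ \cite[Theorem VI.4]{HW}. Take $f:Q\to X$ so close to the identity on $X$ that $rf|_\Sigma$ is homotopic to $r|_\Sigma=\mathrm{id}_\Sigma$, as is possible by (F6). As $rf$ is defined on the contractible space $Q$, $rf|_\Sigma$ is null-homotopic, a contradiction.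

Since $X$ is also an AANR, the preceding part gives $K$ and $h'\varphi:X\to K$. As $X$ is connected, $h'\varphi(X)$ lies in one component of $K$. This component is a connected finite graph without simple closed curves, i.e.\ a tree, and hence an AR. So $X$ is internally tree-like, hence internally AR-like.

\subsection{Planar AANR's}\label{subsec:planarANR}

The properties in question are topological, so we may assume that $X\subset\mathbb R^2$. Let $X$ be an AANR and $\epsilon>0$. Let $B$ be a disk with $X\subset\operatorname{int}B$. There are a neighborhood $U$ of $X$ in $B$, which we may take to be a finite union of closed squares, and a map $f:U\to X$ with $|f(x)-x|<\epsilon$ on $X$. Then $L=f(U)\subseteq X$ is a finite union of Peano continua, so it is a locally connected compactum. It suffices to find an ANR $K\subseteq L$ and a map $\kappa:L\to K$ with $\tilde d(\kappa)<3\epsilon$, for then $\kappa f|_X:X\to K$ moves points by less than $4\epsilon$.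

Choose $0<\delta<\epsilon/4$ such that any two points of $L$ at distance less than $3\delta$ are joined by a path in $L$ of diameter less than $\epsilon$. Take a locally finite triangulation of $\mathbb R^2$ with triangles of diameter less than $\delta$. Let $\mathcal T$ be the finite set of triangles meeting $L$, let $G$ be the union of all edges of members of $\mathcal T$, and let $R$ be the union of the triangles contained in $L$.

Here the plane enters. A triangle $\sigma\in\mathcal T$ that is not contained in $L$ has an interior point $w_\sigma\notin L$, because $L$ is closed; so $L\cap\sigma$ can be pushed to $\partial\sigma$. The radial projections of $\sigma\setminus\{w_\sigma\}$ onto $\partial\sigma$ for these $\sigma$, together with the identity on $R$, form a map $\rho:L\to G\cup R$ with $\tilde d(\rho)<\delta$.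

Next we define $h:G\cup R\to L$. It is the identity on $R$. A vertex $v\notin R$ of $G$ goes to a point $h(v)$ of $L$ within $\delta$ of $v$, which exists because $v$ belongs to a triangle meeting $L$. An edge $[v,v']$ of $G$ not contained in $R$ meets $R$ at most in its endpoints. Since $|h(v)-h(v')|<3\delta$, we can map it along a path in $L$ of diameter less than $\epsilon$ from $h(v)$ to $h(v')$. Then $|h(q)-q|<\epsilon+2\delta$ for all $q\in G\cup R$.

The set $G\cap R$ is a subgraph of $G$. Apply Lemma~\ref{lem:arcs} to $h|_G$ with $N=G$, $N_0=G\cap R$ and $\eta=\epsilon$, the compact polyhedron $R$ being empty or an ANR. We get an ANR $K$ with $R\subseteq K\subseteq L$ and a map $h':G\to K$ that is the identity on $G\cap R$. Extend $h'$ by the identity on $R$ and put $\kappa=h'\rho:L\to K$. Then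
\[
\tilde d(\kappa)\le\delta+(\epsilon+2\delta)+\epsilon=2\epsilon+3\delta<3\epsilon .
\]

\begin{remark}
In $\mathbb R^3$ the analogous projection would push $L$ only into the union of the $2$-skeleton of a triangulation and the tetrahedra contained in $L$, and one would need a version of Lemma~\ref{lem:arcs} for maps of $2$-dimensional polyhedra. By Theorem~\ref{thm:main} the argument cannot be completed in this way.
\end{remark}

\subsection{Planar AAR's}

Let $X\subset\mathbb R^2$ be an AAR. We take the ANR's found in the preceding subsection and fill in their holes. The first claim shows that this can be done inside $X$, the second that the result is an AR.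

\medskip
\noindent\emph{Claim 1: $\mathbb R^2\setminus X$ is connected.} Suppose it has a bounded component $C$, and let $w\in C$. Let $B$ be a closed round disk with $X\subset\operatorname{int}B$. Then $C\subset\operatorname{int}B$, because $\mathbb R^2\setminus\operatorname{int}B$ is connected, unbounded and disjoint from $X$. Take $f:B\to X$ with $|f(x)-x|<d(w,X)$ on $X$. Then $|f(x)-x|<|x-w|$ on $X$, hence also on an open set $N$ with $X\subset N\subset\operatorname{int}B$. Since $\partial C\subseteq X$, the set $C\cup X$ is closed. Let $\theta:B\to[0,1]$ be continuous with $\theta=1$ on $C\cup X$ and $\theta=0$ outside the open set $C\cup N$, and put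
\[
F(x)=x+\theta(x)\,(f(x)-x),\qquad x\in B .
\]
Then $F$ avoids $w$. On $C$ we have $F(x)=f(x)\in X$. On $N$ the segment from $x$ to $f(x)$ has length less than $|x-w|$, so it misses $w$. Elsewhere $F(x)=x\ne w$. Moreover $F$ is the identity on $\partial B$. Projecting $F$ radially from $w$ to $\partial B$ we obtain a retraction of the disk $B$ onto its boundary, which does not exist. Note that $f$ had to be defined on all of $C$; for AANR's the claim fails, as a circle shows.

\medskip
Let $\epsilon>0$. By Section~\ref{subsec:planarANR} there are an ANR $K\subseteq X$ and a map $k:X\to K$ with $\tilde d(k)<\epsilon$. Since $X$ is connected, $k(X)$ lies in one component $K_0$ of $K$. An ANR is locally connected, so its components are open, and $K_0$ is an ANR by (F5). Let $Z$ be the union of $K_0$ and all bounded components of $\mathbb R^2\setminus K_0$. The set $\mathbb R^2\setminus X$ is connected and unbounded, so it lies in the unbounded component of $\mathbb R^2\setminus K_0$; hence $Z\subseteq X$. As $k$ maps $X$ into $K_0\subseteq Z$, the proof of Theorem~\ref{thm:positive} will be complete once we show the following.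

\medskip
\noindent\emph{Claim 2: $Z$ is an AR.} The set $Z$ is compact, its complement being the unbounded component of $\mathbb R^2\setminus K_0$. It is connected, since $K_0$ is connected and the closure of each component of $\mathbb R^2\setminus K_0$ meets $K_0$. Points of $Z\setminus K_0$ are interior points of $Z$, so $\partial Z\subseteq K_0$. If $Z$ is a point there is nothing to prove.

First, $Z$ is a retract of a neighborhood. Since $K_0$ is an ANR, there are an open set $W\supseteq K_0$ in $\mathbb R^2$ and a retraction $r:W\to K_0$. The set $W\cup Z$ is open. Define $r':W\cup Z\to Z$ by $r'=\mathrm{id}$ on $Z$ and $r'=r$ on $W\setminus Z$. Both $Z$ and $(W\cup Z)\setminus\operatorname{int}Z=(W\setminus Z)\cup\partial Z$ are closed in $W\cup Z$. On the second set $r'=r$, because $r$ is the identity on $\partial Z\subseteq K_0$. So $r'$ is continuous.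

Second, $W\cup Z$ contains a set that is a retract of the whole plane and contains $Z$. The set $V=S^2\setminus Z$, where $S^2=\mathbb R^2\cup\{\infty\}$, is open and connected, and its complement $Z$ is connected and has more than one point. So $V$ is simply connected, and by the Riemann mapping theorem there is a homeomorphism $\varphi$ of the open unit disk onto $V$ with $\varphi(0)=\infty$. For $0<s<1$ let $E_s=S^2\setminus\varphi(\{|\zeta|<s\})$. These are compact subsets of $\mathbb R^2$ which decrease to $Z$ as $s\to1$. So $E_s\subset W\cup Z$ for some $s$. The map of $\mathbb R^2$ onto $E_s$ that is the identity on $E_s$ and sends $\varphi(\zeta)$ to $\varphi(s\zeta/|\zeta|)$ for $0<|\zeta|\le s$ is continuous, because the two definitions are given on closed subsets of $\mathbb R^2$ and agree on their intersection $\varphi(\{|\zeta|=s\})$. So it is a retraction. Following it by $r'$ we obtain a retraction of $\mathbb R^2$ onto $Z$. Hence $Z$ is a retract of a disk, and so an AR by (F1) and (F5). This proves Claim 2 and Theorem~\ref{thm:positive}. \qed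

\begin{thebibliography}{9}

\bibitem{Borsuk}
Borsuk, \emph{Theory of Retracts}.

\bibitem{HW}
Hurewicz--Wallman, Theorem VI.4.

\bibitem{Marsh}
\emph{Internally $\mathcal K$-Like Spaces and Internal Inverse Limits},\\
\texttt{http://webpages.csus.edu/mmarsh/InternallyK-like7.pdf}

\end{thebibliography}

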